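# Deciding whether a commuting regular language is a finite union of mixing products

## 1. Mixing products, and the alphabet with $A=\emptyset$

Let $T=A\cup B\cup C$ be a finite alphabet, partitioned into three pairwise disjoint subalphabets.

**Definition (commutativity).** A language $R\subseteq T^*$ is *$(B,C)$-commutative* if
$$zbcy\in R\iff zcby\in R\qquad\text{for all } b\in B,\ c\in C,\ z,y\in T^*.$$

So a letter of $B$ and a letter of $C$ may be exchanged when they are neighbors. A letter of $A$ between them blocks the exchange.

**Definition (projections, mixing product).** Let $\pi_B:T^*\to(A\cup B)^*$ erase the letters of $C$, let $\pi_C:T^*\to(A\cup C)^*$ erase the letters of $B$, and let $\pi_A$ erase all letters outside $A$. For $u\in(A\cup B)^*$ and $v\in(A\cup C)^*$ put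
$$u\uparrow v=\pi_B^{-1}(u)\cap\pi_C^{-1}(v),$$
and for $G\subseteq(A\cup B)^*$, $D\subseteq(A\cup C)^*$ put
$$G\uparrow D=\bigcup_{g\in G,\,d\in D}g\uparrow d=\pi_B^{-1}(G)\cap\pi_C^{-1}(D).$$

For instance, with $A=\{a\}$, $B=\{b\}$, $C=\{c\}$: $b\uparrow c=\{bc,cb\}$, $ba\uparrow ca=\{bca,cba\}$, $ba\uparrow ac=\{bac\}$, and $ab\uparrow aa=\emptyset$, because the two words disagree on their letters of $A$.

We say that a regular $(B,C)$-commutative language $R$ *decomposes* if $R=\bigcup_{i=1}^nG_i\uparrow D_i$ for some $n\ge1$ and some regular $G_i\subseteq(A\cup B)^*$, $D_i\subseteq(A\cup C)^*$. The problem, taken from "Mixed Languages" (http://www-igm.univ-mlv.fr/%7Eberstel/Articles/2005MixedLanguages.pdf), asks for an algorithm that reads a finite automaton for $R$ and decides whether $R$ decomposes. We shall see that there is one, and find the exact complexity (Theorem 7).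

When $A$ is empty, nothing blocks the exchanges.

**Proposition 1.** If $A=\emptyset$, every regular $(B,C)$-commutative language decomposes.

**Proof.** Let $R\subseteq(B\cup C)^*$ be recognized by a complete DFA with state set $Q$, initial state $q_0$ and final states $F$. Let $t\in(B\cup C)^*$, $u=\pi_B(t)\in B^*$, $v=\pi_C(t)\in C^*$. Replacing factors $cb$ by $bc$ as long as possible turns $t$ into $uv$ without changing membership in $R$. So $t\in R\iff uv\in R$. For $q\in Q$ put
$$G_q=\{u\in B^*:q_0\cdot u=q\},\qquad D_q=\{v\in C^*:q\cdot v\in F\}.$$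
Both are regular, and $uv\in R$ iff $u\in G_q$ and $v\in D_q$ for the state $q=q_0\cdot u$. Hence $R=\bigcup_{q\in Q}G_q\uparrow D_q$. $\square$

What changes if $A\ne\emptyset$? The proof reads all of $u$ first, and a single state $q$ carries everything that $v$ must know about $u$. A word over $T$ has the form $t=x_0a_1x_1\cdots a_nx_n$ with $a_i\in A$ and $x_i\in(B\cup C)^*$, and only inside each block $x_i$ can we sort. The best normal form is $u_0v_0a_1u_1v_1\cdots a_nu_nv_n$ with $u_i\in B^*$, $v_i\in C^*$. The two components are read alternately, and there is no moment at which $u$ has been read and $v$ has not. This is where the proof breaks, and the proposition breaks with it, as we now see.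

## 2. One 0/1 matrix for each word over $A$

**Commutation in the minimal automaton.** We want to say that the pair of projections of $t$ determines what $t$ does. Let $\mathcal A=(Q,T,q_0,\cdot,F)$ be the minimal complete DFA of $R$: all states are reachable, and two distinct states $p,q$ are separated by some $y\in T^*$, meaning that exactly one of $p\cdot y$, $q\cdot y$ is in $F$. Let $\mu:T^*\to M$ be its transition morphism, which sends a word to the map it induces on $Q$ (maps act on the right, $q\cdot xy=(q\cdot x)\cdot y$), so $M$ is finite. Put $M_B=\mu(B^*)$, $M_C=\mu(C^*)$.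

Let $q=q_0\cdot z$, $b\in B$, $c\in C$. For every $y$,
$$(q\cdot bc)\cdot y\in F\iff zbcy\in R\iff zcby\in R\iff(q\cdot cb)\cdot y\in F,$$
so by minimality $q\cdot bc=q\cdot cb$. (Conversely, if $q\cdot bc=q\cdot cb$ for all $q,b,c$, then $R$ is $(B,C)$-commutative. So this property of the input can be tested on the minimal DFA.) Hence every element of $M_B$ commutes with every element of $M_C$.

In $t=x_0a_1x_1\cdots a_nx_n$ we may therefore replace each $x_i$ by $u_iv_i$, where $u_i\in B^*$ and $v_i\in C^*$ are its projections, without changing the action on $Q$. The result depends only on $\pi_B(t)=u_0a_1u_1\cdots a_nu_n$ and $\pi_C(t)=v_0a_1v_1\cdots a_nv_n$. So words with the same $\pi_B$ and the same $\pi_C$ act identically on $Q$.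

Call $(u,v)\in(A\cup B)^*\times(A\cup C)^*$ *compatible* if $\pi_A(u)=\pi_A(v)$. Then $u\uparrow v\ne\emptyset$ iff $(u,v)$ is compatible, and for a compatible pair we may define
$$q\cdot(u,v):=q\cdot t\quad\text{for any }t\in u\uparrow v .$$
If $t\in u\uparrow v$ and $t'\in u'\uparrow v'$, then $tt'\in uu'\uparrow vv'$, so
$$q\cdot(uu',vv')=(q\cdot(u,v))\cdot(u',v').\tag{1}$$
Also, $u\uparrow v$ is either contained in $R$ or disjoint from $R$.

**The matrices.** For $w\in A^*$ let
$$U_w=\{u\in(A\cup B)^*:\pi_A(u)=w\},\qquad V_w=\{v\in(A\cup C)^*:\pi_A(v)=w\},$$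
and let $M_w$ be the $U_w\times V_w$ matrix with $M_w(u,v)=1$ if $q_0\cdot(u,v)\in F$ and $0$ otherwise. So $M_w(u,v)=1$ iff $u\uparrow v\subseteq R$. Write $u\sim u'$ if $\pi_A(u)=\pi_A(u')=w$ and the rows of $u$ and $u'$ in $M_w$ are equal. Let $r(w)\ge1$ be the number of distinct rows of $M_w$. It is finite: writing $u=u_0a_1u_1\cdots a_nu_n$ with $u_i\in B^*$, the row of $u$ depends only on $(\mu(u_0),\dots,\mu(u_n))$, so $r(w)\le|M_B|^{|w|+1}$.

**Three examples** with $A=\{a\}$, $B=\{b\}$, $C=\{c\}$.

*Total parity.* Let $R$ be the set of words with $|t|_b\equiv|t|_c\pmod2$. The row of $u$ depends on $|u|_b$ modulo 2, so $r(w)=2$ for all $w$, and $R$ is the union over $e\in\{0,1\}$ of $\{u:|u|_b\equiv e\}\uparrow\{v:|v|_c\equiv e\}$.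

*Parity in each block.* Let $K$ be the set of words in which every maximal $a$-free block, including empty ones, has numbers of $b$'s and $c$'s of equal parity. It is regular (keep the parity of the block, fail if it is odd when $a$ arrives or when the word ends) and $(B,C)$-commutative. For $p\in\{0,1\}^{n+1}$ let $u_p=b^{p_0}ab^{p_1}\cdots ab^{p_n}$ and $v_p=c^{p_0}ac^{p_1}\cdots ac^{p_n}$. Then $M_{a^n}(u_p,v_{p'})=1$ iff $p=p'$, so these rows are distinct and
$$r(a^n)\ge2^{n+1}.\tag{2}$$
For $n=0$ the rows of $\varepsilon$ and $b$ differ, for $n=1$ those of $a$, $ba$, $ab$, $bab$.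

*Separated letters.* Let $S$ be the set of words with exactly one $b$ and exactly one $c$, separated by at least one $a$. It is regular, and it is $(B,C)$-commutative because $zbcy$ and $zcby$ are never in $S$. The rows $a^iba^{n-i}$ and columns $a^jca^{n-j}$ with $0\le i,j\le n$ have entry 1 iff $i\ne j$. So $M_{a^n}$ contains the complement of the identity matrix of size $n+1$. All other rows are $0$. Hence $r(\varepsilon)=1$ and $r(a^n)=n+2$ for $n\ge1$.

**Many rows prevent a decomposition.** Suppose $R$ is a Boolean combination of sets $\pi_B^{-1}(G_1),\dots,\pi_B^{-1}(G_n)$ and sets $\pi_C^{-1}(D)$. For $u\in U_w$ and $t\in u\uparrow v$ we have $t\in\pi_B^{-1}(G_i)$ iff $u\in G_i$. So the row of $u$ is determined by the set $\{i:u\in G_i\}$, and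
$$r(w)\le2^n\quad\text{for all }w.\tag{3}$$
Since $G\uparrow D=\pi_B^{-1}(G)\cap\pi_C^{-1}(D)$, this applies to a union of $n$ mixing products. So neither $K$ nor $S$ decomposes.

**A procedure that does not stop.** A known result, quoted with the problem, says that for a given $k\ge1$ one can decide whether $R$ is a union of at most $k$ sets $G_i\uparrow D_i$ with regular $G_i,D_i$. The first thing to try is to run this for $k=1,2,3,\dots$. If $R$ decomposes, the procedure stops. On $K$ or $S$ it runs forever, and without a bound on $k$ we never know when to give up. What is missing is a finite certificate for the answer "no". We shall build one, without using the known result: first show that a bounded $r$ is also sufficient, then find a finite reason why $r$ is unbounded.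

## 3. A regular language with one word per row

To control $r(w)$ for all $w$ at once, we count rows with a finite automaton. For this, the infinitely many $u\in U_w$ are replaced by words of length $|w|+1$ over a finite alphabet.

**Encoding.** Let $\bullet$ be a new symbol and $\Sigma=M_B\uplus(A\times M_B)$. For $u=u_0a_1u_1\cdots a_nu_n$ with $u_i\in B^*$ put
$$\mathrm{enc}(u)=\mu(u_0)\,(a_1,\mu(u_1))\cdots(a_n,\mu(u_n))\ \in\ \mathrm{Enc}_B:=M_B(A\times M_B)^*.$$
Let $\mathrm{pr}:\Sigma^*\to(A\cup\{\bullet\})^*$ be the letter-to-letter morphism with $\beta\mapsto\bullet$ and $(a,\beta)\mapsto a$. So $\mathrm{pr}(\mathrm{enc}(u))=\bullet\,\pi_A(u)$. Define $\Sigma_C$, $\mathrm{Enc}_C$, $\mathrm{pr}$ and $\mathrm{enc}$ on $(A\cup C)^*$ in the same way with $M_C$.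

To go back, fix for each $\beta\in M_B$ a word $\mathrm{rep}(\beta)\in B^*$ with $\mu(\mathrm{rep}(\beta))=\beta$, and let $h:\Sigma^*\to(A\cup B)^*$ be the morphism with $\beta\mapsto\mathrm{rep}(\beta)$ and $(a,\beta)\mapsto a\,\mathrm{rep}(\beta)$. Then $\mathrm{enc}(h(\sigma))=\sigma$ for $\sigma\in\mathrm{Enc}_B$. Similarly every $\tau\in\mathrm{Enc}_C$ is $\mathrm{enc}(v)$ for some $v$.

For a compatible pair, $q_0\cdot(u,v)=q_0\cdot u_0v_0a_1u_1v_1\cdots a_nu_nv_n$ depends only on $\mathrm{enc}(u)$ and $\mathrm{enc}(v)$. So we may speak of the matrix entry of $(\sigma,\tau)\in\mathrm{Enc}_B\times\mathrm{Enc}_C$ when $\mathrm{pr}(\sigma)=\mathrm{pr}(\tau)$. For $\sigma,\sigma'\in\mathrm{Enc}_B$ define $\sigma\sim\sigma'$ iff $h(\sigma)\sim h(\sigma')$. Since $\mathrm{enc}(h(\mathrm{enc}(u)))=\mathrm{enc}(u)$, we have $u\sim h(\mathrm{enc}(u))$.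

**Letterwise regular relations.** A relation between words of equal length, $\sigma_i$ over $\Sigma_i$ for $1\le i\le k$, is a language over the alphabet $\Sigma_1\times\cdots\times\Sigma_k$: write the words under each other and read columns. Call the relation *regular* if this language is regular. Regular relations are effectively closed under Boolean operations, under adding a coordinate (inverse image under a letter-to-letter morphism), and under projection, that is, existential quantification over a word of the same length (image under a letter-to-letter morphism). For example, fix a linear order on $\Sigma$. The lexicographic order $\sigma<\sigma'$ on words of equal length is regular: read columns with equal entries, then one column with a smaller upper entry, then arbitrary columns. Likewise $\mathrm{pr}(\sigma)=\mathrm{pr}(\sigma')$ is regular.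

**Acc, $\sim$ and $L$ are regular.** Let $\mathrm{Acc}$ be the set of pairs $(\sigma,\tau)\in\mathrm{Enc}_B\times\mathrm{Enc}_C$ with $\mathrm{pr}(\sigma)=\mathrm{pr}(\tau)$ and matrix entry 1. It is recognized by an automaton that keeps a state of $Q$: the first column $(\beta,\gamma)$ leads to $q_0\cdot\beta\gamma$, a column $((a,\beta),(a,\gamma))$ leads from $q$ to $q\cdot\mu(a)\beta\gamma$, and acceptance is membership in $F$. Next, $\sigma\sim\sigma'$ holds iff $\mathrm{pr}(\sigma)=\mathrm{pr}(\sigma')$ and there is no $\tau\in\mathrm{Enc}_C$ with $\mathrm{pr}(\tau)=\mathrm{pr}(\sigma)$ for which exactly one of $(\sigma,\tau)$, $(\sigma',\tau)$ is in $\mathrm{Acc}$. All words here have equal length, so $\sim$ is a regular relation on $\mathrm{Enc}_B$. Hence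
$$L=\{\sigma\in\mathrm{Enc}_B:\text{ there is no }\sigma'<\sigma\text{ with }\sigma'\sim\sigma\}$$
is regular. Every $\sim$-class in $\mathrm{Enc}_B$ is finite, as its words have a common length, so $L$ contains exactly one word of each class, its least one. As $u\sim h(\mathrm{enc}(u))$, the classes of $U_w$ correspond to the classes of $\mathrm{Enc}_B$ over $\bullet w$, and
$$r(w)=|\{\sigma\in L:\mathrm{pr}(\sigma)=\bullet w\}|.\tag{4}$$

Finally, if $L'\subseteq\mathrm{Enc}_B$ is regular, so is $\{u:\mathrm{enc}(u)\in L'\}$. While reading $u$, remember the state of an automaton for $L'$ before the current block, the letter of $A$ that opened the block (or that there is none), and the $\mu$-value of the block so far. When the next letter of $A$ or the end of the word comes, apply the completed $\Sigma$-letter. The same holds for $(A\cup C)^*$.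

*Example.* The minimal complete DFA of $S$ has the states $o$ (no $b$, no $c$ yet), $b_0$ and $b_1$ (one $b$, no $c$; the $b$ lies in the current block, or in an earlier one), likewise $c_0,c_1$, a final state $f$, and a sink $\bot$. The transitions not leading to $\bot$ are
$$o\cdot a=o,\quad o\cdot b=b_0,\quad o\cdot c=c_0,\quad b_0\cdot a=b_1\cdot a=b_1,\quad b_1\cdot c=f,\quad c_0\cdot a=c_1\cdot a=c_1,\quad c_1\cdot b=f,\quad f\cdot a=f.$$
Then $M_B=\{1,\beta,\zeta\}$ with $\beta=\mu(b)$ and $\zeta=\beta^2$ the constant map to $\bot$. With $1<\beta<\zeta$ and $(a,1)<(a,\beta)<(a,\zeta)$, the words of $L$ over $\bullet a^n$, $n\ge1$, are the word with all $M_B$-entries equal to $1$ (the zero row) and the $n+1$ words with exactly one entry $\beta$ and all others $1$. This agrees with $r(a^n)=n+2$.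

## 4. Decomposability is boundedness of $r$

**Theorem 2.** For a regular $(B,C)$-commutative $R$ the following are equivalent.

1. $R$ is a finite union of sets $G_i\uparrow D_i$ with $G_i,D_i$ regular.
2. $R$ is a finite union of sets $G_i\uparrow D_i$ with $G_i,D_i$ arbitrary.
3. $R$ is a finite Boolean combination of sets $\pi_B^{-1}(G)$, $\pi_C^{-1}(D)$ with $G,D$ arbitrary.
4. $\sup_wr(w)<\infty$.

In that case the union in item 1 can be taken disjoint, and it is computable.

**Proof.** Item 1 implies item 2 trivially, item 2 implies item 3 because $G\uparrow D=\pi_B^{-1}(G)\cap\pi_C^{-1}(D)$, and item 3 implies item 4 by (3).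

Assume item 4. The plan is to number the rows of each $M_w$ by $1,2,\dots$ in a way that finite automata can follow, and to let $G_j$ consist of the words whose row has number $j$.

**Step 1: numbering the rows.** For $\sigma\in L$ let $\mathrm{idx}(\sigma)$ be the number of $\sigma'\in L$ with $\mathrm{pr}(\sigma')=\mathrm{pr}(\sigma)$ and $\sigma'\le\sigma$. We have $\mathrm{idx}(\sigma)\ge j$ iff there are $\sigma=\sigma_1>\sigma_2>\cdots>\sigma_j$ in $L$ with equal $\mathrm{pr}$. This is a projection of a regular relation, so $\{\sigma\in L:\mathrm{idx}(\sigma)\ge j\}$ is regular, and so is $L_j=\{\sigma\in L:\mathrm{idx}(\sigma)=j\}$. Each $L_j$ contains at most one word over each $\bullet w$. By (4), $L_j=\emptyset$ for $j>N:=\sup_wr(w)$. If $L_{j+1}=\emptyset$ then no larger index occurs, so $N$ is found as the least $N\ge1$ with $L_{N+1}=\emptyset$.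

**Step 2: the languages.** Put
$$G_j=\{u:\exists\sigma\in L_j,\ \sigma\sim\mathrm{enc}(u)\},\qquad D_j=\{v:\exists\sigma\in L_j,\ (\sigma,\mathrm{enc}(v))\in\mathrm{Acc}\}.$$
These are regular and computable, as preimages under $\mathrm{enc}$ of projections of regular relations. Each $\mathrm{enc}(u)$ is equivalent to exactly one $\sigma\in L$, so $G_1,\dots,G_N$ partition $(A\cup B)^*$. Over each $w$, the set $G_j\cap U_w$ is one class of $\sim$ or empty.

**Step 3: $R=\bigcup_{j\le N}G_j\uparrow D_j$.** Let $t\in R$, $u=\pi_B(t)$, $v=\pi_C(t)$, and let $\sigma\in L_j$ be the representative of the class of $\mathrm{enc}(u)$. Then $u\in G_j$. The rows of $u$ and $h(\sigma)$ are equal and $M_w(u,v)=1$, so $(\sigma,\mathrm{enc}(v))\in\mathrm{Acc}$ and $v\in D_j$. Conversely, let $t\in u\uparrow v$ with $u\in G_j$, $v\in D_j$ and $\pi_A(u)=\pi_A(v)=w$. The witness in $L_j$ for $u\in G_j$ and the witness in $L_j$ for $v\in D_j$ both lie over $\bullet w$, so they are the same word $\sigma$. Hence $M_w(u,v)=M_w(h(\sigma),v)=1$ and $t\in R$. The union is disjoint because the $G_j$ are. (If $R=\emptyset$, all $D_j$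 are empty and the equality holds too.) $\square$

Statement 4 is about counting the words of a regular language $L$ over a given image. This is a question about ambiguity of automata.

## 5. Unboundedly many accepting paths force a loop–bridge–loop

Automata here have no $\varepsilon$-transitions, and a path is a sequence of states with at most one transition for each letter between two states. Lemma 3 is due to Mandel–Simon (TCS 5 (1977)) and Weber–Seidl (TCS 88 (1991)).

**Lemma 3.** Let $\mathcal N$ be an NFA in which every state is accessible and co-accessible. If the number of accepting paths of words is unbounded, there are states $p\ne q$ and a word $v$ with $v$-labeled paths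
$$p\to p,\qquad p\to q,\qquad q\to q.\tag{IDA}$$

For example, the one-letter automaton with states $p$ (initial) and $q$ (final), loops at both and a transition $p\to q$, has exactly $k$ accepting paths on $a^k$, and (IDA) holds with $v=a$.

The proof uses Simon's factorization forest theorem (TCS 72 (1990)): for a morphism $\varphi$ from words to a finite monoid $S$ there is a constant $H$ depending only on $S$ such that every nonempty word has a factorization tree of height at most $H$. In such a tree the leaves are letters, and each inner node, which stands for the concatenation of its children, either has two children or has children all mapped by $\varphi$ to one idempotent $e$. For example, let $S=\mathbb Z/2$ and $\varphi(a)=1$. The word $a^{2k}$ with $k\ge2$ has the tree of height 2 whose root has $k$ children $aa$, all of value $0$, each of which has two leaves. One more binary node handles $a^{2k+1}$.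

**Proof.** Suppose (IDA) fails. We bound the number of accepting paths. Let $m$ be the number of states, and let $\varphi(x)$ be the Boolean $m\times m$ matrix with $\varphi(x)(p,q)=1$ iff there is an $x$-path $p\to q$. These matrices form a finite monoid $S$ and $\varphi$ is a morphism.

**Step 1: a loop is unique.** For every state $\rho$ and word $x$ there is at most one $x$-path $\rho\to\rho$. If two such paths differ after a prefix $x_1$ of $x=x_1x_2$, being at $p_1\ne p_2$, then $x_2x_1$ labels paths $p_1\to\rho\to p_1$, $p_1\to\rho\to p_2$ and $p_2\to\rho\to p_2$, which is (IDA).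

**Step 2: bounding paths by the height of a tree.** Let $f(h)\ge1$ be the maximal number of $x$-paths between two given states, over all words $x$ having a tree of height at most $h$, or $1$ if that is larger. We show $f(h)<\infty$ by induction on $h$. A leaf is a letter, so $f(0)=1$. For a binary node there are $m$ choices of the state in the middle, so at most $mf(h)^2$ paths.

Let $x=x_1\cdots x_k$ be an idempotent node with $\varphi(x_i)=e=e^2$ for all $i$. A path visits states $s_0,\dots,s_k$ at the cut points, and $e(s_i,s_j)=1$ for all $i<j$, since $\varphi(x_{i+1}\cdots x_j)=e$. Call $s$ *recurrent* if $e(s,s)=1$.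

- Two recurrent entries $s_i,s_j$ with $i<j$ are equal. Otherwise $x_1$ labels paths $s_i\to s_i$, $s_i\to s_j$, $s_j\to s_j$, which is (IDA).
- A nonrecurrent state occurs at most once: $s_i=s_j$ with $i<j$ gives $e(s_i,s_i)=1$.
- A nonrecurrent $s_l$ does not lie between two occurrences of a recurrent $\rho$, since $e(s_l,\rho)=e(\rho,s_l)=1$ would give $e(s_l,s_l)=1$.

So the sequence $(s_i)$ consists of a block of nonrecurrent states, then $\rho,\dots,\rho$ for one recurrent state $\rho$, then a block of nonrecurrent states, or it has no recurrent entry. In all there are at most $m$ nonrecurrent entries. With a recurrent entry there are at most $(m+1)^2$ choices for the two block lengths, $m^m$ for the nonrecurrent entries and $m$ for $\rho$. Without one, $k+1\le m$ and there are at most $m^m$ sequences. So there are at most $\lambda(m):=2(m+1)^2m^{m+1}$ sequences. For a fixed sequence, at most $2m$ steps touch a nonrecurrent entry, and each of them has at most $f(h)$ paths. All other steps are $\rho\to\rho$, and have one path each by Step 1. So there are at most $\lambda(m)f(h)^{2m}$ paths, and $f(h+1)<\infty$.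

**Step 3: conclusion.** By the factorization forest theorem every nonempty word has at most $m^2f(H)$ accepting paths, and the empty word has at most $m$. $\square$

**Remark.** The converse is simple: in (IDA), let $x$ lead from an initial state to $p$ and $y$ from $q$ to a final state. Then $xv^ky$ has at least $k$ accepting paths, which pass from $p$ to $q$ during the first, the second, ..., the $k$-th copy of $v$. Since (IDA) can be tested by reachability in a graph on triples of states, decidability of our problem can already be read off from (4), Theorem 2 and Lemma 3. But the automaton for $L$ comes from complements of projections and can be large. For the complexity we want a pattern in the minimal DFA of $R$ itself.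

## 6. The forbidden pattern in the minimal DFA

Distinct rows $u,u'$ over $w$ are distinguished by a column $e\in V_w$. The row side of unboundedness looks as in (IDA): words $\alpha^j\delta\gamma^{k-1-j}$. The column that separates the words with parameters $j<j'$ reads $\alpha$ in both up to place $j$; then $\delta$ against $\alpha$; then $\gamma$ against $\alpha$; then $\gamma$ against $\delta$; then $\gamma$ in both. The pattern asks that these five phases be served by five fixed column words, with loops in phases 1, 3 and 5.

**Pattern (P).** There are words $\alpha,\delta,\gamma\in(A\cup B)^*$ and $d_1,\dots,d_5\in(A\cup C)^*$, all with the same $A$-projection $v$, and states $s,q_1,q_2,r_1,r_2\in Q$ with $r_1\ne r_2$ and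
$$\begin{array}{ll}s\cdot(\alpha,d_1)=s;&\\ s\cdot(\delta,d_2)=q_1,&s\cdot(\alpha,d_2)=q_2;\\ q_1\cdot(\gamma,d_3)=q_1,&q_2\cdot(\alpha,d_3)=q_2;\\ q_1\cdot(\gamma,d_4)=r_1,&q_2\cdot(\delta,d_4)=r_2;\\ r_1\cdot(\gamma,d_5)=r_1,&r_2\cdot(\gamma,d_5)=r_2.\end{array}$$

*Example.* In the minimal DFA of $S$ (Section 3) take $v=a$, $\alpha=\gamma=a$, $\delta=ba$, $d_2=ca$, $d_1=d_3=d_4=d_5=a$. Then $s=o$ satisfies $o\cdot a=o$; $o\cdot(ba,ca)=o\cdot bca=\bot=q_1$ and $o\cdot(a,ca)=o\cdot ca=c_1=q_2$; both are fixed by $a$; $\bot\cdot a=\bot=r_1$ and $c_1\cdot(ba,a)=c_1\cdot ba=f=r_2$; both are fixed by $a$.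

**Theorem 4.** $R$ is *not* a finite union of sets $G_i\uparrow D_i$ (regular or arbitrary) iff its minimal complete DFA contains pattern (P).

By Theorem 2 it suffices to show that (P) holds iff $\sup_wr(w)=\infty$.

**Proof that (P) implies unboundedness.** The point is to write down $k$ rows and a column separating each two of them. By minimality choose $x,y\in T^*$ with $q_0\cdot x=s$ and exactly one of $r_1\cdot y$, $r_2\cdot y$ in $F$. For $k\ge1$ and $0\le j<k$ let
$$u_j=\pi_B(x)\,\alpha^j\delta\gamma^{k-1-j}\,\pi_B(y),\qquad w_k=\pi_A(x)\,v^k\,\pi_A(y).$$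
All $u_j$ are in $U_{w_k}$. For $j<j'<k$ let
$$e=\pi_C(x)\,d_1^{\,j}\,d_2\,d_3^{\,j'-j-1}\,d_4\,d_5^{\,k-1-j'}\,\pi_C(y).$$
It contains $j+1+(j'-j-1)+1+(k-1-j')=k$ of the words $d_i$, so $e\in V_{w_k}$. Cut
$$u_j=\pi_B(x)\,\alpha^j\cdot\delta\cdot\gamma^{j'-j-1}\cdot\gamma\cdot\gamma^{k-1-j'}\,\pi_B(y),$$
$$u_{j'}=\pi_B(x)\,\alpha^j\cdot\alpha\cdot\alpha^{j'-j-1}\cdot\delta\cdot\gamma^{k-1-j'}\,\pi_B(y).$$
By (1), reading $(u_j,e)$ goes $q_0\to s\to s\to q_1\to q_1\to r_1\to r_1\to r_1\cdot y$, and reading $(u_{j'},e)$ goes $q_0\to s\to s\to q_2\to q_2\to r_2\to r_2\to r_2\cdot y$. Exactly one of the final states is in $F$, so $u_j\not\sim u_{j'}$. Hence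
$$r(w_k)\ge k.\tag{5}$$

**Proof that unboundedness implies (P).**

**Step 1: from unboundedly many rows to words $\xi\alpha^j\delta\gamma^{k-1-j}\eta$.** Take a trim DFA for $L$ (every state is accessible and co-accessible). Form an NFA $\mathcal N$ over $A\cup\{\bullet\}$ whose states are pairs (DFA state, last $\Sigma$-letter read), where the initial state has no last letter. Each transition on a $\Sigma$-letter is labeled by the $\mathrm{pr}$-image of that letter. Trim $\mathcal N$. Since the target of a transition shows which $\Sigma$-letter was read, a path of $\mathcal N$ determines a word over $\Sigma$. Since the DFA is deterministic, a word over $\Sigma$ has at most one path from a given state. So the accepting paths of $\mathcal N$ on $\bullet w$ correspond bijectively to the $\sigma\in L$ with $\mathrm{pr}(\sigma)=\bullet w$. By (4) there are $r(w)$ of them, which is unbounded. Lemma 3 gives states $p\ne q$ and a word $v$ with (IDA). We have $v\ne\varepsilon$ since $p\ne q$.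

Let $\sigma_\alpha,\sigma_\delta,\sigma_\gamma$ be the $\Sigma$-words of the paths $p\to p$, $p\to q$, $q\to q$ over $v$, let $\sigma_x$ be the $\Sigma$-word of a path from the initial state to $p$, and $\sigma_y$ one of a path from $q$ to a final state. Then
$$\sigma_x\sigma_\alpha^j\sigma_\delta\sigma_\gamma^{k-1-j}\sigma_y\in L\qquad(0\le j<k).$$
For fixed $k$ all these words have the same image under $\mathrm{pr}$. They are distinct: for $j<j'$, after $\sigma_x$ and $j+1$ copies of $v$ the path for $j$ is at $q$ and the path for $j'$ is at $p\ne q$, while equal words would have equal paths. Distinct words of $L$ over the same image are not equivalent. So they are pairwise $\not\sim$.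

The accepted words of $\mathcal N$ lie in $\bullet A^*$. As $v$ can be repeated, it contains no $\bullet$, so $v\in A^+$, and $\bullet$ is the first letter of $\mathrm{pr}(\sigma_x)$. Let $\xi,\alpha,\delta,\gamma,\eta$ be the $h$-images of $\sigma_x,\sigma_\alpha,\sigma_\delta,\sigma_\gamma,\sigma_y$. Then $\pi_A(\alpha)=\pi_A(\delta)=\pi_A(\gamma)=v$, and because $h$ is a morphism and $\sim$ on $\mathrm{Enc}_B$ is defined through $h$,
$$\text{for each }k\text{ the words }\xi\alpha^j\delta\gamma^{k-1-j}\eta\ (0\le j<k)\text{ are pairwise}\not\sim.\tag{6}$$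

The row side now has the right shape. But so far the separating column may depend on $j$, $j'$ and $k$, with no loops in it. The remaining steps fix this: the effect of all possible columns on a pair of runs is recorded in a Boolean matrix, and loops come from idempotents.

**Step 2: transition matrices for pairs of runs under a common column.** For $\zeta,\zeta'\in(A\cup B)^*$ with $\pi_A(\zeta)=\pi_A(\zeta')$ let $[\zeta,\zeta']$ be the Boolean matrix indexed by $Q\times Q$ with entry 1 at $((p,p'),(\bar p,\bar p'))$ iff there is $d\in(A\cup C)^*$ with $\pi_A(d)=\pi_A(\zeta)$, $p\cdot(\zeta,d)=\bar p$ and $p'\cdot(\zeta',d)=\bar p'$. If $\pi_A(\zeta_i)=\pi_A(\zeta_i')$ for $i=1,2$, then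
$$[\zeta_1\zeta_2,\zeta_1'\zeta_2']=[\zeta_1,\zeta_1'][\zeta_2,\zeta_2'].\tag{7}$$
Indeed, a word $d$ over $\pi_A(\zeta_1\zeta_2)$ factors as $d'd''$ with $d'$ over $\pi_A(\zeta_1)$ and $d''$ over $\pi_A(\zeta_2)$, and by (1) both runs split accordingly. Conversely, words $d',d''$ witnessing entries of the two factors give the witness $d'd''$ for the product. Put
$$E_1=[\alpha,\alpha],\quad X=[\delta,\alpha],\quad E_2=[\gamma,\alpha],\quad Y=[\gamma,\delta],\quad E_3=[\gamma,\gamma].$$
In a finite monoid every element has an idempotent power, and powers of idempotents are idempotent. So there is a common $\ell\ge1$ with $E_1^\ell,E_2^\ell,E_3^\ell$ idempotent. Replace $(\alpha,\delta,\gamma,v)$ by $(\alpha^\ell,\delta\gamma^{\ell-1},\gamma^\ell,v^\ell)$. By (7) the new $E_i$ are the old $E_i^\ell$. Property (6) persists: the new word with parameters $(j,k)$ is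
$$\xi\alpha^{\ell j}\,\delta\gamma^{\ell-1}\,\gamma^{\ell(k-1-j)}\eta=\xi\alpha^{\ell j}\delta\gamma^{\ell k-1-\ell j}\eta,$$
which is the old word with parameters $(\ell j,\ell k)$. So we may assume that $E_1,E_2,E_3$ are idempotent.

**Step 3: one separating column.** Apply (6) with $k=5$, $j=1$, $j'=3$:
$$\xi\,\alpha\,\delta\,\gamma\,\gamma\,\gamma\,\eta\ \not\sim\ \xi\,\alpha\,\alpha\,\alpha\,\delta\,\gamma\,\eta.$$
Some column $e$ separates these rows. Cut $e$ according to the $A$-projections: $e=e_xe_1\cdots e_5e_y$ with $e_x\in V_{\pi_A(\xi)}$, $e_i\in V_v$ and $e_y\in V_{\pi_A(\eta)}$. Following both runs, we get pairs $p_0,\dots,p_5\in Q\times Q$ with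
$$p_0=(q_0\cdot(\xi,e_x),\ q_0\cdot(\xi,e_x)),\qquad p_0\xrightarrow{E_1}p_1\xrightarrow{X}p_2\xrightarrow{E_2}p_3\xrightarrow{Y}p_4\xrightarrow{E_3}p_5=(f_1,f_2),$$
where an arrow means that the matrix has entry 1, and exactly one of $f_1\cdot(\eta,e_y)$, $f_2\cdot(\eta,e_y)$ is in $F$. In particular $f_1\ne f_2$.

**Step 4: idempotents supply loops.** Let $E$ be an idempotent Boolean matrix on a set of size $n$ with $E(z,z')=1$. Then there is $y$ with $E(z,y)=E(y,y)=E(y,z')=1$. To see this, use $E=E^{n+1}$ to get $z=x_0,x_1,\dots,x_{n+1}=z'$ with $E(x_i,x_{i+1})=1$ for all $i$. Two of these $n+2$ elements are equal, say $x_i=x_j=:y$ with $i<j$. Then $E(y,y)=E^{j-i}(y,y)=1$; since $j\ge1$, $E(z,y)=E^j(z,x_j)=1$; and since $i\le n$, $E(y,z')=E^{n+1-i}(x_i,z')=1$.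

Apply this to $p_0\xrightarrow{E_1}p_1$, to $p_2\xrightarrow{E_2}p_3$ and to $p_4\xrightarrow{E_3}p_5$. We get pairs $p,q,r\in Q\times Q$ with $E_1(p,p)=E_2(q,q)=E_3(r,r)=1$ and
$$p_0\xrightarrow{E_1}p\xrightarrow{E_1}p_1\xrightarrow{X}p_2\xrightarrow{E_2}q\xrightarrow{E_2}p_3\xrightarrow{Y}p_4\xrightarrow{E_3}r\xrightarrow{E_3}p_5,$$
so that
$$p_0\xrightarrow{E_1}p,\qquad p\xrightarrow{E_1XE_2}q,\qquad q\xrightarrow{E_2YE_3}r,\qquad r\xrightarrow{E_3}p_5.$$

**Step 5: reading off (P).** The pair $p_0$ is diagonal, and $E_1=[\alpha,\alpha]$ leads from diagonal pairs only to diagonal pairs, since both components read the same $(\alpha,d)$. So $p=(s,s)$ for some $s\in Q$. Write $q=(q_1,q_2)$ and $r=(r_1,r_2)$. As $E_3(r,p_5)=1$, some $d$ satisfies $r_1\cdot(\gamma,d)=f_1$ and $r_2\cdot(\gamma,d)=f_2$. Since $f_1\ne f_2$, we get $r_1\ne r_2$. Put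
$$\alpha''=\alpha^3,\qquad\delta''=\alpha\delta\gamma,\qquad\gamma''=\gamma^3,$$
all with $A$-projection $v^3$. By (7) and idempotency,
$$[\alpha'',\alpha'']=E_1,\quad[\delta'',\alpha'']=E_1XE_2,\quad[\gamma'',\alpha'']=E_2,\quad[\gamma'',\delta'']=E_2YE_3,\quad[\gamma'',\gamma'']=E_3.$$
Here $[\delta'',\alpha'']=[\alpha,\alpha][\delta,\alpha][\gamma,\alpha]$ and $[\gamma'',\delta'']=[\gamma,\alpha][\gamma,\delta][\gamma,\gamma]$. The five entries
$$(s,s)\to(s,s),\quad(s,s)\to(q_1,q_2),\quad(q_1,q_2)\to(q_1,q_2),\quad(q_1,q_2)\to(r_1,r_2),\quad(r_1,r_2)\to(r_1,r_2)$$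
of these five matrices are 1. Words $d_1,\dots,d_5$ witnessing them, together with $\alpha'',\delta'',\gamma''$ and $s,q_1,q_2,r_1,r_2$, form pattern (P). $\square$

## 7. Pattern (P) as reachability in a graph on $Q^{10}$

The words in (P) may be long, but they can be guessed letter by letter, in parallel.

Fix $s,q_1,q_2,r_1,r_2\in Q$ with $r_1\ne r_2$. The vertices of a graph $\Gamma$ are the elements of $Q^{10}$, seen as five pairs of states (runs $1,\dots,5$). The components of the runs are labeled, respectively,
$$(\alpha,\alpha),\quad(\delta,\alpha),\quad(\gamma,\alpha),\quad(\gamma,\delta),\quad(\gamma,\gamma).$$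
The edges are:

- for $a\in A$: apply $a$ to all ten components;
- for $b\in B$ and $\theta\in\{\alpha,\delta,\gamma\}$: apply $b$ to all components labeled $\theta$;
- for $c\in C$ and $1\le i\le5$: apply $c$ to both components of run $i$.

**Lemma 5.** The words required in (P) exist for $s,q_1,q_2,r_1,r_2$ iff in $\Gamma$ the vertex
$$\big((s,s),(s,s),(q_1,q_2),(q_1,q_2),(r_1,r_2)\big)\quad\text{can reach}\quad\big((s,s),(q_1,q_2),(q_1,q_2),(r_1,r_2),(r_1,r_2)\big).$$

**Proof.** Given a path, let the word $\theta\in\{\alpha,\delta,\gamma\}$ be the sequence of letters of its $A$-edges and its $(b,\theta)$-edges, and let $d_i$ be the sequence of letters of its $A$-edges and its $(c,i)$-edges. All eight words have the same $A$-projection. A component labeled $\theta$ in run $i$ reads a word $t$ with $\pi_B(t)=\theta$ and $\pi_C(t)=d_i$, so it goes from its initial value $z$ to $z\cdot(\theta,d_i)$. The two given vertices express exactly the equations of (P). Conversely, given the words, perform for each block between consecutive letters of $A$ first all $B$-edges for $\alpha,\delta,\gamma$ and then all $C$-edges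 for $d_1,\dots,d_5$, and perform the $A$-edges in common. Each component labeled $\theta$ in run $i$ then reads a word of $\theta\uparrow d_i$. $\square$

*Example.* For $S$ and the states found in Section 6, start at $\big((o,o),(o,o),(\bot,c_1),(\bot,c_1),(\bot,f)\big)$. The edge $(b,\delta)$ changes run 2 to $(b_0,o)$ and run 4 to $(\bot,f)$. The edge $(c,2)$ changes run 2 to $(\bot,c_0)$. The edge $a$ changes run 2 to $(\bot,c_1)$ and fixes the rest. The result is $\big((o,o),(\bot,c_1),(\bot,c_1),(\bot,f),(\bot,f)\big)$, the target.

**Theorem 6 (answer to the problem).** It is decidable whether a given regular $(B,C)$-commutative $R$ is a finite union of sets $G_i\uparrow D_i$ with regular $G_i,D_i$. For DFA input the problem is in NL (hence in P), and NL-complete. For NFA input it is PSPACE-complete. In the positive case such $G_i,D_i$ are computable.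

**Proof.**

**Step 1: membership in NL for DFA input.** By Theorem 4 we must test (P) in the minimal complete DFA. Complete the input DFA by a sink if necessary. Reachability of a state is in NL, and so is inequivalence of two states (guess a separating word). By the Immerman–Szelepcsényi theorem NL $=$ coNL, so equivalence is in NL as well. Take as states of the minimal DFA the reachable states that are not equivalent to a smaller reachable state. Then each bit of a description of the minimal DFA is decided in NL. A nondeterministic logarithmic-space machine can work on this virtual input: whenever it needs a bit, it guesses the value and verifies it with the NL procedure for that value, and rejects if this fails. On it, guess $s,q_1,q_2,r_1\ne r_2$ (at most $|Q|^5$ choices) and a path in $\Gamma$, which has $|Q|^{10}$ vertices. By Lemma 5 this tests (P) in NL. Decomposability is the complement of (P), hence in NL.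

**Step 2: membership in PSPACE for NFA input.** The subset automaton is a complete DFA whose states are stored in polynomial space. Equivalence of two subsets can be tested in PSPACE, as can reachability of a subset. Guess reachable subsets for $s,q_1,q_2,r_1,r_2$ with $r_1,r_2$ inequivalent, and follow a path in the graph on 10-tuples of subsets from the first vertex of Lemma 5 to a vertex that is componentwise equivalent to the second. As the action respects equivalence, this is a path in $\Gamma$ for the quotient, which is the minimal DFA. So (P) is in NPSPACE, which equals PSPACE by Savitch's theorem, and so is its complement in PSPACE.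

**Step 3: computing the languages.** This is the last sentence of Theorem 2.

For the lower bounds, let $A=\{0,1,\#,a\}$, $B=\{b\}$, $C=\{c\}$, and let $K\subseteq\{a,b,c\}^*$ be the language of Section 2.

**Step 4: NL-hardness.** Start from reachability in a digraph of out-degree at most 2, which is NL-hard. Label the edges by $0,1$ so that the edges leaving a vertex have different labels, and let $s_0,t_0$ be the given vertices. Let $R$ be the set of all $w\#t$ where $w\in\{0,1\}^*$ labels a path $s_0\to t_0$ and $t\in K$. It is $(B,C)$-commutative: $b$ and $c$ occur only after $\#$, and $K$ is commutative. A DFA is computable in logarithmic space (the graph, a $\#$-transition from $t_0$ to a DFA for $K$, a sink). If $t_0$ is not reachable, $R=\emptyset=\emptyset\uparrow\emptyset$ decomposes. If $w$ labels a path to $t_0$, then the rows $w\#u_p$ and columns $w\#v_{p'}$ show as in (2) that $r(w\#a^n)\ge2^{n+1}$, so $R$ does not decompose by (3). So non-reachability reduces to decomposability, and since NL $=$ coNL, decomposability is NL-hard.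

**Step 5: PSPACE-hardness.** Universality of an NFA $N$ over $\{0,1\}$ is PSPACE-hard. Let
$$R=\{w\#t:w\in\{0,1\}^*,\ t\in\{a,b,c\}^*,\ w\in L(N)\text{ or }t\in K\}.$$
It is $(B,C)$-commutative, and an NFA for it is computable in polynomial time. If $L(N)=\{0,1\}^*$, then
$$R=\{0,1\}^*\#\{a,b,c\}^*=\big(\{0,1\}^*\#\{a,b\}^*\big)\uparrow\big(\{0,1\}^*\#\{a,c\}^*\big),$$
because the two projections say that there is one $\#$, that only $0,1$ precede it, and that only $a,b,c$ follow. Otherwise take $w\notin L(N)$. Then $w\#t\in R$ iff $t\in K$, so $r(w\#a^n)\ge2^{n+1}$ and $R$ does not decompose. So $R$ decomposes iff $N$ is universal. $\square$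

## 8. Boolean rank and the exact number of terms

The *Boolean rank* of a 0/1 matrix is the least number of all-1 combinatorial rectangles $I\times J$ covering its 1's. For example, the $2\times2$ identity matrix has Boolean rank 2, the $2\times 2$ all-1 matrix has rank 1, and a zero matrix has rank 0. Duplicating rows or columns does not change it. Let $\rho(w)$ be the Boolean rank of $M_w$.

**Theorem 7.** If $R$ decomposes, the least number of terms $G_i\uparrow D_i$ is $\max(1,\max_w\rho(w))$, both for regular and for arbitrary $G_i,D_i$, and it is computable. In particular this re-proves the quoted result for fixed $k$.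

**Proof.**

**Step 1: lower bound.** Let $R=\bigcup_{i\le n}G_i\uparrow D_i$. For each $w$, the sets $(G_i\cap U_w)\times(D_i\cap V_w)$ are all-1 rectangles of $M_w$ that cover its 1's. So $\rho(w)\le n$ for all $w$, and $n\ge1$ by definition.

**Step 2: finitely many types of $w$.** The notion of decomposition is symmetric in $B$ and $C$. So Theorem 2 and its mirror image, with Step 2 of its proof, give regular partitions $G_1,\dots,G_N$ of $(A\cup B)^*$ and $D'_1,\dots,D'_{N'}$ of $(A\cup C)^*$ such that for every $w$ each $G_j\cap U_w$ is a class of equal rows or empty, and each $D'_j\cap V_w$ is a class of equal columns or empty. Let the *type* of $w$ record which of these sets are nonempty, and the matrix, indexed by the nonempty classes, of the common values of $M_w$. There are finitely many types. The set $W_\tau$ of words of type $\tau$ is regular, since it is a Boolean combination of the regular sets $\pi_A(G_i)$, $\pi_A(D'_j)$ and $\pi_A(R\cap(G_i\uparrow D'_j))$. For $w\in W_\tau$, $\rho(w)$ is the Boolean rank of the finite matrix in $\tau$. So $n:=\max(1,\max_w\rho(w))$ is computable, by testing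 which $W_\tau$ are nonempty.

**Step 3: $n$ terms suffice.** For each $\tau$ with $W_\tau\ne\emptyset$ choose a cover of its matrix by $n$ (possibly empty) all-1 rectangles $I_{\tau,i}\times J_{\tau,i}$, $1\le i\le n$, and put
$$\hat G_i=\bigcup_\tau\bigcup_{j\in I_{\tau,i}}\big(G_j\cap\pi_A^{-1}(W_\tau)\big),\qquad\hat D_i=\bigcup_\tau\bigcup_{j\in J_{\tau,i}}\big(D'_j\cap\pi_A^{-1}(W_\tau)\big).$$
These are regular. Let $t\in T^*$ with $\pi_A(t)\in W_\tau$, $\pi_B(t)\in G_j$, $\pi_C(t)\in D'_{j'}$, where $\tau,j,j'$ are unique. Then $t\in\hat G_i\uparrow\hat D_i$ iff $(j,j')\in I_{\tau,i}\times J_{\tau,i}$. And $t\in R$ iff the entry of $\tau$ at $(j,j')$ is 1, iff some rectangle contains $(j,j')$. So $R=\bigcup_{i\le n}\hat G_i\uparrow\hat D_i$.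

**Step 4: fixed $k$.** Given $k$, decide by Theorem 6 whether $R$ decomposes. If not, the answer is no. Otherwise compute $n$ and compare it with $k$. $\square$

## 9. A gap in the growth of $r$, and the alphabets without obstruction

**Theorem 8.** If $R$ does not decompose, there is $\kappa>0$ such that for all large $n$, $\max_{|w|\le n}r(w)\ge\kappa n$, and at least $\log_2(\kappa n)$ terms $G\uparrow D$ are needed for $R\cap\pi_A^{-1}(A^{\le n})$. The logarithmic order is optimal.

**Proof.**

**Step 1: linear growth.** Take pattern (P) and $x,y,w_k$ from the first half of the proof of Theorem 4. If $v$ were empty, $w_k=\pi_A(x)\pi_A(y)$ would not depend on $k$, and (5) would give $r(w_1)\ge k$ for all $k$, contradicting finiteness of $r(w_1)$. So $|v|\ge1$. Put $g=|\pi_A(x)\pi_A(y)|$, so $|w_k|=g+k|v|$, and let $\kappa=1/(2|v|)$. For $n\ge2(g+|v|)$ and $k=\lfloor(n-g)/|v|\rfloor$ we have $k\ge1$, $|w_k|\le n$ and $k\ge(n-g)/|v|-1\ge\kappa n$. So $r(w_k)\ge\kappa n$ by (5).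

**Step 2: logarithmically many terms.** Suppose $R\cap\pi_A^{-1}(A^{\le n})$ is a union of $m$ sets $G\uparrow D$. Over each $w$ with $|w|\le n$ this language has the same matrix as $R$, so the argument for (3) gives $r(w)\le2^m$. Hence $2^m\ge\kappa n$.

**Step 3: optimality.** The language $S$ of Section 2 does not decompose. Let $n\ge1$ and number the bits of integers $0\le i\le n$ by $l=1,\dots,\lceil\log_2(n+1)\rceil$. For such $l$ and $e\in\{0,1\}$ let
$$G_{l,e}=\{a^iba^{i'}:i+i'\le n,\ l\text{-th bit of }i\text{ is }e\},\quad D_{l,e}=\{a^jca^{j'}:j+j'\le n,\ l\text{-th bit of }j\text{ is }1-e\}.$$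
A word $t\in G_{l,e}\uparrow D_{l,e}$ has one $b$ after exactly $i$ letters $a$ and one $c$ after exactly $j\ne i$ letters $a$, so it is in $S$, and $|\pi_A(t)|\le n$. Conversely, a word of $S\cap\pi_A^{-1}(A^{\le n})$ has such $i\ne j$, and these differ in some bit. So $S\cap\pi_A^{-1}(A^{\le n})$ is a union of $2\lceil\log_2(n+1)\rceil$ terms, for all lengths at most $n$ simultaneously. $\square$

**Theorem 9.** All regular $(B,C)$-commutative languages decompose iff $A=\emptyset$ or $B=\emptyset$ or $C=\emptyset$.

**Proof.** If $A=\emptyset$, only $w=\varepsilon$ occurs, and $r(\varepsilon)\le|M_B|$ because the row of $u\in B^*$ depends only on $\mu(u)$ (or use Proposition 1). If $B=\emptyset$, then $U_w=\{w\}$ and $r(w)=1$. If $C=\emptyset$, then $V_w=\{w\}$, a row is a single entry, and $r(w)\le2$. Theorem 2 applies in each case. Otherwise choose $a\in A$, $b\in B$, $c\in C$. The language $K$ over these three letters, seen as a language over $T$, is regular and $(B,C)$-commutative, since words with other letters are not in it. It has $r(a^n)\ge2^{n+1}$ by (2), so it does not decompose by (3). $\square$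

## 10. Several mutually commuting subalphabets

**Theorem 10.** Let $T=A\uplus B_1\uplus\dots\uplus B_k$, $k\ge2$, and let $R$ be regular and $(B_i,B_j)$-commutative for all $i\ne j$. Let $\pi_i$ be the projection to $(A\cup B_i)^*$ and $C_i=\bigcup_{j\ne i}B_j$. Then $R$ is a finite union of sets $\bigcap_i\pi_i^{-1}(G_i)$ with regular $G_i\subseteq(A\cup B_i)^*$ iff for every $i$ the $(B_i,C_i)$-commutative language $R$ decomposes in the sense of Section 1. Hence this is decidable, in NL for DFA input.

**Proof.**

**Step 1: a decomposition for all $i$ together gives one for each $i$.** Fix $i$. Let $D\subseteq(A\cup C_i)^*$ be the regular set of words whose projection to $(A\cup B_j)^*$ lies in $G_j$ for all $j\ne i$. Then $\bigcap_j\pi_j^{-1}(G_j)=G_i\uparrow D$ with respect to $(B_i,C_i)$. So $R$ decomposes for $(B_i,C_i)$.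

**Step 2: membership depends on the tuple of projections.** For the converse, note that exchanging neighboring letters from different $B_i$ does not change membership in $R$. So each block of $t$ between letters of $A$ may be replaced by the product of its projections to $B_1^*,\dots,B_k^*$, in this order. Hence membership of $t$ depends only on $(\pi_1(t),\dots,\pi_k(t))$. Every tuple $(u_1,\dots,u_k)$ with a common $A$-projection is realized by a word of this sorted form.

**Step 3: changing one coordinate.** Theorem 2, Step 2 of its proof, applied to $(B_i,C_i)$, gives a finite regular partition $G^{(i)}_1,\dots,G^{(i)}_{N_i}$ of $(A\cup B_i)^*$ such that over each $w$ each $G^{(i)}_j$ is a row class or empty. Let $t,t'$ be the sorted words of two tuples over $w$ that differ only in coordinate $i$, with entries $u_i,u_i'$ in the same $G^{(i)}_j$. Then $t$ and $t'$ have the same projection to $(A\cup C_i)^*$, and $u_i,u_i'$ have equal rows in the matrix of $R$ for $(B_i,C_i)$ over $w$. So $t\in R\iff t'\in R$.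

**Step 4: the decomposition.** For $J=(j_1,\dots,j_k)$ let $P_J=\bigcap_i\pi_i^{-1}(G^{(i)}_{j_i})$. If $t,t'\in P_J$ have the same $A$-projection, we can pass from the tuple of $t$ to that of $t'$ by changing one coordinate at a time, and Steps 2 and 3 give $t\in R\iff t'\in R$. So for $t\in P_J$, membership in $R$ depends only on $\pi_A(t)$. With the regular set $W_J=\pi_A(R\cap P_J)$ we have $R\cap P_J=P_J\cap\pi_A^{-1}(W_J)$. The $P_J$ cover $T^*$, so
$$R=\bigcup_J\ \bigcap_i\pi_i^{-1}\big(G^{(i)}_{j_i}\cap\pi_A^{-1}(W_J)\big).$$

**Step 5: decidability.** Apply Theorem 6 for each $i$ in turn. For DFA input this stays in NL, as the NL tests for $i=1,\dots,k$ can be run one after the other. $\square$
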